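# Generating the Torelli group of a closed surface by $\binom{2g}{3}+\binom{2g}{2}$ elements

The Torelli group of the closed orientable surface of genus $g$ consists of the mapping classes that cannot be seen on first homology. For $g\ge 3$ it is finitely generated, every generating set has at least $\binom{2g}{3}+\binom{2g}{2}$ elements, and for $g=3$ there is a generating set with exactly $35=\binom63+\binom62$ elements. The question, taken from *Annals of Mathematics*, Second Series, Vol. 118, No. 3 (Nov., 1983), pp. 423–442, is whether $\binom{2g}{3}+\binom{2g}{2}$ elements suffice for every $g\ge4$.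

They do. The proof is an induction on the genus that starts from $g=3$. In passing from genus $g-1$ to genus $g$ it may spend exactly $(2g-1)^2$ new generators, and all but $2g-1$ of these are spent on one statement about free groups. That statement has an easy special case. We start there; surfaces enter in Section 2.

## 1. Normal subgroups containing the commutators of a basis

**Conventions.** In any group, $[x,y]=xyx^{-1}y^{-1}$ and $x^y=y^{-1}xy$, so $x^{yz}=(x^y)^z$. We use constantly
$$[xx',y]=x[x',y]x^{-1}\,[x,y],\qquad [x,yy']=[x,y]\;y[x,y']y^{-1},\qquad [n,v]=n\,(n^{-1})^{v^{-1}}.\tag{1}$$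
Automorphisms are composed as functions; paths are concatenated from left to right.

Let $F$ be free on $p_1,q_1,\dots,p_h,q_h$. Put $F_i=\langle p_i,q_i\rangle$ (the $i$-th *handle*),
$$c_i=[p_i^{-1},q_i]=p_i^{-1}q_ip_iq_i^{-1},\qquad \zeta=c_1c_2\cdots c_h .$$

**Definition.** $I$ is the group of automorphisms $\varphi$ of $F$ with $\varphi(\zeta)=\zeta$ that act trivially on $F/[F,F]$. A subgroup $K\le F$ is *$I$-invariant* if $\varphi(K)=K$ for all $\varphi\in I$.

For example, conjugation of all of $F$ by $\zeta$ lies in $I$. If $h\ge2$, so does the map that is the identity on $F_1,\dots,F_{h-1}$ and is $x\mapsto c_hxc_h^{-1}$ on $F_h$: it fixes every $c_i$, hence $\zeta$.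

**Proposition A.** Let $h\ge2$, and let $X'$ consist of $c_i$ ($1\le i\le h-1$); $c_i^{p_i},c_i^{q_i}$ ($1\le i\le h$); $c_1^{q_1^{-1}p_1}$; and $[z_i,z_j]$ ($i<j$, $z_i\in\{p_i,q_i\}$, $z_j\in\{p_j,q_j\}$). Then $[F,F]$ is generated by $\zeta$ and the $I$-orbits of the elements of $X'$. Here
$$|X'|=(h-1)+2h+1+2h(h-1)=h(2h+1)=\tbinom{2h+1}{2}.$$

Since $I$ fixes $\zeta$, the subgroup generated by $\zeta$ and these orbits is the smallest $I$-invariant subgroup containing $\zeta$ and $X'$. So Proposition A says: *every $I$-invariant $K\le F$ that contains $\zeta$ and $X'$ contains $[F,F]$.* The easy case is the one in which $K$ is also normal in $F$.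

**Lemma 1 (normal case).** Let $h\ge1$ and let $K$ be a normal subgroup of $F$ containing $\zeta$, $c_1,\dots,c_{h-1}$ and all $[z_i,z_j]$ as above. Then $[F,F]\subset K$.

*Proof.* First, $c_h=(c_1\cdots c_{h-1})^{-1}\zeta\in K$. In the group $F/K$ the relation $c_i=1$ says that the images of $p_i$ and $q_i$ commute, and $[z_i,z_j]=1$ says that generators from different handles commute. So $F/K$ is abelian. $\square$

What changes when $K$ is only $I$-invariant? We lose conjugation. The inner automorphism $x\mapsto x^u$ fixes $\zeta$ only if $u$ commutes with $\zeta$. Centralizers of nontrivial elements in a free group are cyclic, and $\zeta$ is not a proper power: as a word it is cyclically reduced, and the letter $p_1$ (with exponent $+1$) occurs in it exactly once. So only powers of $\zeta$ are available for conjugation.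

For $h=1$ this is fatal. By Nielsen's theorem an automorphism of the free group of rank 2 that is trivial on the abelianization is inner, so $I$ consists of the conjugations by powers of $\zeta\in[F,F]$. They act trivially on $[F,F]^{ab}$, so each orbit has a single image there. But $[F,F]$ is a nontrivial normal subgroup of infinite index, hence free of infinite rank, and finitely many orbits together with $\zeta$ cannot generate it. The hypothesis $h\ge2$ is therefore needed.

For $h\ge 2$ the group $I$ must supply what conjugation supplied in Lemma 1. Compared with Lemma 1, the set $X'$ has only $2h+1$ additional elements: two conjugates of each $c_i$, and one further conjugate of $c_1$ alone.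

## 2. The Torelli group and the exact budget

$\Sigma_g$ is the closed oriented surface of genus $g$, and $\Sigma_{h,1}$ is the surface of genus $h$ with one boundary component. $\mathrm{Mod}$ denotes the group of orientation-preserving diffeomorphisms modulo isotopy; for surfaces with boundary, diffeomorphisms and isotopies fix the boundary pointwise.

**Definition.** $\mathcal I_g\subset\mathrm{Mod}(\Sigma_g)$ and $\mathcal I_{h,1}=\mathcal I(\Sigma_{h,1})\subset \mathrm{Mod}(\Sigma_{h,1})$ are the subgroups acting trivially on $H_1(\,\cdot\,;\mathbb Z)$. $\mathcal I_{g,*}$ is the Torelli group of $\Sigma_g$ with one marked point. (The group $\mathcal I_g$ is the group $\mathcal G_{g,0}$ of the original question.)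

For example, the Dehn twist $T_\delta$ acts on homology by $x\mapsto x\pm(x\cdot[\delta])[\delta]$. So $T_\delta\in\mathcal I_g$ if $\delta$ separates. If $\delta$ does not separate, no nontrivial power of $T_\delta$ lies in $\mathcal I_g$. If $\alpha,\alpha'$ are disjoint and homologous, then $T_\alpha T_{\alpha'}^{-1}\in\mathcal I_g$.

Write $d(\cdot)$ for the minimal number of generators and
$$d_g=\tbinom{2g}{3}+\tbinom{2g}{2}=\tbinom{2g+1}{3},\qquad D_g=d_g+2g+1=\sum_{i=0}^3\tbinom{2g}{i}.$$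
The facts we may use: $\mathcal I_g$ is finitely generated for $g\ge3$; $d(\mathcal I_g)\ge d_g$; and $\mathcal I_3$ is generated by $d_3=35$ elements.

**Theorem 1.** For all $g\ge4$ (and $g=3$), $\mathcal I_g$ is generated by $d_g$ elements. Hence $d(\mathcal I_g)=d_g$.

**Theorem 2.** For $g\ge3$: $d(\mathcal I_{g,1})=\sum_{i=0}^3\binom{2g}{i}$ and $d(\mathcal I_{g,*})=\sum_{i=1}^3\binom{2g}{i}$. If $S\subset\Sigma_g$ is the complement of a one-holed torus, $\mathcal I_g$ is generated by $\mathcal I(S)$ and $2\binom{2g-1}{2}$ further elements; for $g\ge4$ this number is optimal. The number $\binom{2h+1}{2}$ in Proposition A is optimal for $h\ge3$.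

The increments of $d_g$ are
$$d_{h+1}-d_h=\tbinom{2h+3}{3}-\tbinom{2h+1}{3}=\tbinom{2h+2}{2}+\tbinom{2h+1}{2}=(2h+1)^2=(2h+1)+2\tbinom{2h+1}{2}.\tag{2}$$
From genus 3 to genus 4: $84=35+7+2\cdot21$. We shall see that $2h+1$ generators pay for passing from $\Sigma_h$ to $\Sigma_{h,1}$, and $|X'|=\binom{2h+1}2$ pays for each of two curves. Nothing is left over. For instance, if we put the third conjugate $c_i^{q_i^{-1}p_i}$ into $X'$ for every handle and not only for $i=1$, we would overspend by $2(h-1)$.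

**From mapping classes to $I$.** Identify $F=\pi_1(\Sigma_{h,1},\mathrm{pt}\in\partial)$ so that $\zeta$ is the boundary loop. The Dehn–Nielsen–Baer theorem for one boundary component (e.g. Zieschang–Vogt–Coldewey) says $\mathrm{Mod}(\Sigma_{h,1})\cong\{\varphi\in\mathrm{Aut}F:\varphi(\zeta)=\zeta\}$. Hence $\mathcal I_{h,1}=I$.

**Notation for the next three sections.** Let $g\ge3$, $h=g-1$, $\Sigma=\Sigma_g$. Let $\alpha,\beta\subset\Sigma$ be oriented simple closed curves meeting once, with classes $a,b$ and $a\cdot b=1$; let $T$ be a regular neighbourhood of $\alpha\cup\beta$, a one-holed torus; let $S=\Sigma\setminus\mathrm{int}\,T\cong\Sigma_{h,1}$ and $\delta=\partial S$. Every one-holed torus in $\Sigma$ is such a $T$. As $H_1(\Sigma)=H_1(S)\oplus\langle a,b\rangle$, extension by the identity maps $\mathcal I(S)$ into $\mathcal I_g$.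

## 3. Two curve stabilizers generate $\mathcal I_g$

**Lemma 2.** $\mathcal I_g=\langle(\mathcal I_g)_\alpha,(\mathcal I_g)_\beta\rangle$, where the subscripts denote stabilizers of isotopy classes of oriented curves.

The proof is the usual argument with a connected graph on which the group acts transitively on edges. Let $\mathcal H$ be the graph whose vertices are the isotopy classes of oriented simple closed curves in class $a$ or $b$, with an edge joining an $a$-vertex and a $b$-vertex if their geometric intersection number is 1.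

**Step 1: $\mathcal H$ is connected.** We use a theorem of Putman (*A note on the connectivity of certain complexes associated to surfaces*, Enseign. Math. 2008): for $g\ge3$ and $x\in H_1(\Sigma_g;\mathbb Z)$ primitive, the graph whose vertices are the isotopy classes of oriented simple closed curves in class $x$, with edges given by disjointness, is connected. So it suffices to join two disjoint, distinct $a$-vertices $\alpha',\alpha''$ inside $\mathcal H$, and then to join every $b$-vertex to some $a$-vertex.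

The curves $\alpha',\alpha''$ are homologous, so $\Sigma\setminus(\alpha'\cup\alpha'')$ is not connected; since $\Sigma\setminus\alpha'$ is connected, there are exactly two pieces $R_1,R_2$. A piece with only one boundary curve would make that curve null-homologous, and a piece bounded only by the two copies of one curve would close up to all of $\Sigma$. So each $R_i$ has one copy of $\alpha'$ and one of $\alpha''$ in its boundary. Joining these by an arc in each $R_i$ we get a simple closed curve $\beta_0$ crossing each of $\alpha',\alpha''$ exactly once; orient it so that $a\cdot[\beta_0]=1$.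

We correct the class of $\beta_0$. Since $a\cdot b=1$, we have $b-[\beta_0]\in a^\perp$. Now $a^\perp$ is the image of $H_1(\Sigma\setminus\alpha')$, and by Mayer–Vietoris along the connected curve $\alpha''$ it is the image of $H_1(R_1)\oplus H_1(R_2)$. Let $\lambda$ be a loop in $R_i$ based on the boundary component $\alpha'$. Cap this component by a disc, drag the disc once around $\lambda$ and remove it again: this gives a diffeomorphism of $R_i$ fixing $\partial R_i$. In the capped surface it changes the arc $\beta_0\cap R_i$ by $\lambda^{\pm1}$, so in $\Sigma$ it changes $[\beta_0]$ by $\pm[\lambda]$ modulo multiples of $a$. Using such pushes (in either direction) in $R_1$ and $R_2$ we reach $b$ modulo multiples of $a$, and a power of $T_{\alpha'}$ corrects the multiple of $a$. All these maps preserve $\alpha'$ and $\alpha''$. So some $\beta'$ of class $b$ meets each of $\alpha',\alpha''$ once, and $\alpha',\beta',\alpha''$ is a path in $\mathcal H$.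

Finally let $\beta'$ be a $b$-vertex. Choose a simple closed curve $\alpha_0$ crossing $\beta'$ once with $[\alpha_0]\cdot b=1$. Then $a-[\alpha_0]\in b^\perp$, which is the image of $H_1(\Sigma\setminus\beta')$. Pushing one of the two boundary components of $\Sigma$ cut along $\beta'$ around loops, and applying a power of $T_{\beta'}$, we change $\alpha_0$ into a curve of class $a$ that still meets $\beta'$ once.

**Step 2: $\mathcal I_g$ is transitive on edges.** Let $(\alpha',\beta')$ be an edge, represented by curves meeting once. Both pairs have algebraic intersection $+1$ and the complements of the one-holed tori are diffeomorphic, so there is $\varphi\in\mathrm{Mod}(\Sigma)$ with $\varphi(\alpha,\beta)=(\alpha',\beta')$ as oriented curves. Then $\varphi_*$ fixes $a$ and $b$ and preserves $\langle a,b\rangle^\perp=H_1(S)$. As $\mathrm{Mod}(S)\to\mathrm{Sp}(H_1(S))$ is onto, we may precompose $\varphi$ with an element of $\mathrm{Mod}(S)$ so that $\varphi_*=\mathrm{id}$. Now $\varphi\in\mathcal I_g$.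

**Step 3: walking along a path.** Let $\Gamma=\langle(\mathcal I_g)_\alpha,(\mathcal I_g)_\beta\rangle$ and $f\in\mathcal I_g$. Take a path in $\mathcal H$ from $\alpha$ to $f\alpha$. We claim that all its vertices lie in $\Gamma\alpha\cup\Gamma\beta$. If a vertex is $\gamma\alpha$ with $\gamma\in\Gamma$ and the next one is $v$, then $(\alpha,\gamma^{-1}v)$ is an edge, so by Step 2 it equals $f'(\alpha,\beta)$ with $f'\in\mathcal I_g$; as $f'\alpha=\alpha$, $f'\in\Gamma$ and $v=\gamma f'\beta\in\Gamma\beta$. The same argument works with $\alpha,\beta$ exchanged. The $a$-vertex $f\alpha$ is thus $\gamma\alpha$ with $\gamma\in\Gamma$, and $f\in\gamma(\mathcal I_g)_\alpha\subset\Gamma$. $\square$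

## 4. The stabilizer of a curve and the group $[F,F]$

The purpose of this section is to write $(\mathcal I_g)_\alpha$ in terms of $\mathcal I(S)$ and $[F,F]$.

**Setup.** Let $A$ be an annular neighbourhood of $\alpha$ in $T$, and let $\Sigma_\alpha=\Sigma\setminus\mathrm{int}A$, with boundary $\alpha_+\cup\alpha_-$. Cap $\alpha_+$ by a disc $D$ with centre $q$ to get $\hat S$. The piece $T\setminus\mathrm{int}A$ is a pair of pants with boundary $\delta,\alpha_+,\alpha_-$; after capping it becomes an annulus between $\delta$ and $\alpha_-$. So $\mathrm{Mod}(S)=\mathrm{Mod}(\hat S)$, and an arc in this annulus from $q$ to $\delta$ gives $\pi_1(\hat S,q)\cong\pi_1(S,\mathrm{pt}\in\delta)=F$, equivariantly for $\mathrm{Mod}(S)$, which acts trivially on the annulus. There is an exact sequence (Johnson; Farb–Margalit)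
$$1\to\pi_1(UT\hat S)\to\mathrm{Mod}(\Sigma_\alpha)\to\mathrm{Mod}(\hat S)\to1 .$$
Here $UT$ is the unit tangent bundle; an element of $\pi_1(UT\hat S)$ drags the disc $D$ around a loop. The map $\pi_1(UT\hat S)\to F$ has central kernel generated by the fibre, which maps to $T_{\alpha_+}$.

**Step 1: the homological effect of a push.** Let $k\in\mathrm{Mod}(\Sigma)$ be the image of an element of $\pi_1(UT\hat S)$ lying over $\gamma\in F$. The arc $\beta\cap\Sigma_\alpha$, viewed in $\hat S$ as an arc starting at $q$, is changed by $\gamma^{\pm1}$. The kernel of $H_1(\Sigma_\alpha)\to H_1(\hat S)=H_1(S)$ is $\mathbb Z[\alpha_+]$. Hence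
$$k_*a=a,\qquad k_*b=b\pm[\gamma]+ma,\qquad k_*x=x+\psi(x)\,a\quad(x\in H_1(S))$$
for some $m\in\mathbb Z$ and $\psi(x)\in\mathbb Z$; here $[\gamma]\in H_1(S)$. If $\gamma\in[F,F]$, then
$$0=x\cdot b=k_*x\cdot k_*b=(x+\psi(x)a)\cdot(b+ma)=\psi(x).$$
So $k\in\mathcal I_g$ if and only if $m=0$. Two lifts of $\gamma$ differ by a power of the fibre, which maps to a power of $T_\alpha$, and $T_\alpha$ changes $m$ by $\pm1$. Therefore *for each $\gamma\in[F,F]$ exactly one lift has image in $\mathcal I_g$; call that image $P_\alpha(\gamma)$.*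

**Step 2: formal properties of $P_\alpha$.** By uniqueness, $P_\alpha:[F,F]\to\mathcal I_g$ is a homomorphism (or an antihomomorphism, depending on conventions; this does not affect generation). For $\varphi\in\mathcal I(S)$,
$$\varphi P_\alpha(\gamma)\varphi^{-1}=P_\alpha(\varphi_*\gamma),$$
since the left side is the push along a lift of $\varphi_*\gamma\in[F,F]$ and lies in $\mathcal I_g$.

**Step 3: $(\mathcal I_g)_\alpha$ is generated by $\mathcal I(S)$ and $P_\alpha([F,F])$.** Both lie in it. Let $f\in(\mathcal I_g)_\alpha$. It preserves the orientation of $\alpha$, hence also its sides, so it comes from some $\tilde f\in\mathrm{Mod}(\Sigma_\alpha)$. As $H_1(\Sigma_\alpha)=H_1(S)\oplus\mathbb Z[\alpha_+]$ injects into $H_1(\Sigma)$, $\tilde f$ acts trivially on $H_1(\Sigma_\alpha)$, and its image in $\mathrm{Mod}(\hat S)=\mathrm{Mod}(S)$ is some $f_0\in\mathcal I(S)$. Then $\tilde ff_0^{-1}$ maps to $1$ in $\mathrm{Mod}(\hat S)$, so $ff_0^{-1}$ comes from $\pi_1(UT\hat S)$ and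 lies over some $\gamma$. It fixes $b$, so $[\gamma]=0$, i.e. $\gamma\in[F,F]$; and it is in $\mathcal I_g$, so $ff_0^{-1}=P_\alpha(\gamma)$.

**Step 4: $P_\alpha(\zeta)\in\mathcal I(S)$.** The loop $\zeta$ is represented by a simple loop at $q$ parallel to the core of the annulus $\hat S\setminus S$. Pushing $D$ along it gives opposite twists about the two curves parallel to the loop, up to a twist about $\partial D$: $T_\delta^{\pm1}T_{\alpha_-}^{\mp1}T_{\alpha_+}^{*}$. In $\Sigma$ this is $T_\delta^{\pm1}T_\alpha^{*}$. As $T_\delta\in\mathcal I_g$ and no nontrivial power of $T_\alpha$ is in $\mathcal I_g$, we get $P_\alpha(\zeta)=T_\delta^{\pm1}\in\mathcal I(S)$.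

All this holds with $\beta$ in place of $\alpha$, with the same $T$ and $S$.

## 5. Theorem 1 from Proposition A

**Step 1: from genus $g-1$ with boundary to genus $g$.** By Proposition A, $[F,F]$ is generated by $\zeta$ and elements $\varphi(x)$ with $\varphi\in I=\mathcal I(S)$, $x\in X'$. By Section 4, $P_\alpha(\zeta)\in\mathcal I(S)$ and $P_\alpha(\varphi(x))=\varphi P_\alpha(x)\varphi^{-1}$. So $(\mathcal I_g)_\alpha$ is generated by $\mathcal I(S)$ and $P_\alpha(X')$, likewise for $\beta$, and Lemma 2 gives $\mathcal I_g=\langle\mathcal I(S),P_\alpha(X'),P_\beta(X')\rangle$. For $g\ge3$: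
$$d(\mathcal I_g)\le d(\mathcal I_{g-1,1})+2\tbinom{2g-1}{2}.\tag{3}$$

**Step 2: removing the boundary.** For $h\ge2$ the kernel $\pi_1(UT\Sigma_h)$ of $\mathrm{Mod}(\Sigma_{h,1})\to\mathrm{Mod}(\Sigma_h)$ acts trivially on $H_1(\Sigma_{h,1})=H_1(\Sigma_h)$. So $1\to\pi_1(UT\Sigma_h)\to\mathcal I_{h,1}\to\mathcal I_h\to1$ is exact. Since $\pi_1(UT\Sigma_h)$ is generated by $2h+1$ elements (lifts of $2h$ generators of $\pi_1(\Sigma_h)$, and the fibre),
$$d(\mathcal I_{h,1})\le d(\mathcal I_h)+2h+1.\tag{4}$$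

**Step 3: the induction.** If $d(\mathcal I_h)\le d_h$ with $h=g-1\ge3$, then (3), (4) and (2) give $d(\mathcal I_g)\le d_h+(2h+1)+2\binom{2h+1}{2}=d_{h+1}=d_g$. Starting from $d(\mathcal I_3)\le35$ we obtain Theorem 1, with equality by the lower bound. It remains to prove Proposition A.

## 6. Pushing a subsurface: conjugation by the complementary factor

In Lemma 1 we could conjugate by everything. The next lemma says how much conjugation $I$ provides: elements of a subsurface group may be conjugated by the group of the *complementary* surface. Before the general proof, here is an instance by hand.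

**An explicit push.** Let $E=\langle x,y,m\rangle$ be free, $\zeta=x^{-1}yxy^{-1}m$ and $x'=yxy^{-1}$, so $\zeta=x^{-1}x'm$. Put
$$\pi:\ x\mapsto x,\quad y\mapsto m^{-1}y,\quad m\mapsto m^{x'm}.$$
Then $\pi(x')=m^{-1}x'm$ and $\pi(x'm)=m^{-1}x'm\cdot m^{-1}x'^{-1}m\,x'm=x'm$, so $\pi(\zeta)=x^{-1}x'm=\zeta$. The image contains $x$, $x'm$, hence $m$, hence $y$, so $\pi$ is an automorphism. Suppose now that $m$ is an element of $[M,M]$ for another free group $M$. Then $\pi$ on $\langle x,y\rangle$ and conjugation by $x'm$ on $M$ together define an automorphism of $\langle x,y\rangle*M$ that fixes $\zeta$ and is trivial on homology. It moves the subsurface with group $M$ along the loop $x'$.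

**Lemma 3 (push lemma).** Let $F=F_R*M$ be a free group of finite rank and $\zeta=\zeta_Rm$, where $\zeta_R=\prod_{i=1}^k[x_i^{-1},y_i]$ for a basis $x_1,y_1,\dots,x_k,y_k$ of $F_R$, and $1\ne m\in[M,M]$. Let $I$ be the group of automorphisms of $F$ fixing $\zeta$ and acting trivially on $F^{ab}$. Let $K\le F$ be $I$-invariant with $m\in K$. Then for $x\in M$ and $u\in F_R*\langle m\rangle$: $x\in K\iff x^u\in K$.

*Proof.* If $k=0$, $u$ is a power of $m\in K$; so let $k\ge1$. Let $E=F_R*\langle m\rangle\subset F$ and let $L$ be the normal closure of $m$ in $E$.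

**Step 1: $E$ as the group of a punctured surface.** Let $R$ be a compact surface of genus $k$ with one boundary component, $p\in\partial R$, $o\in\mathrm{int}R$, and let $R^+$ be $R$ with an open collar attached. Let $R^-\subset\mathrm{int}R$ be $R$ minus a half-open inner collar of $\partial R$, with $o\in R^-$. Let $\tau$ be an arc in $R$ from $p$ to $o$ crossing the inner collar in a fibre and then staying in $R^-$; let $\Delta\subset\mathrm{int}R^-$ be a small disc around $o$ which $\tau$ enters once, and let $\tau_0$ be the part of $\tau$ from $p$ to $\partial\Delta$. Cutting $R\setminus\mathrm{int}\Delta$ along $\tau_0$ gives a surface of genus $k$ with one boundary component, whose boundary, read from $p$, is $\partial R\cdot(\tau_0\,\partial\Delta\,\tau_0^{-1})^{-1}$ with $\partial\Delta$ suitably oriented. Its fundamental group has a basis $x_i,y_i$ in which this boundary is $\prod[x_i^{-1},y_i]=\zeta_R$, and regluing along $\tau_0$ adds a free generator $m=\tau_0\,\partial\Delta\,\tau_0^{-1}$.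 So we may identify $\pi_1(R^+\setminus o,p)=E$ such that $m=\tau_0\,\partial\Delta\,\tau_0^{-1}$ and the loop $\partial R$ is $\zeta_Rm=\zeta$. Filling in $o$ gives $E/L=\pi_1(R^+,p)=F_R$.

**Step 2: two fibrations.** The aim is a good generating set of $L$. Let $B=\pi_1(\mathrm{Conf}_2(R^+),(p,o))$ (ordered pairs of distinct points). By Fadell–Neuwirth, applied to both projections, and $\pi_2(R^+)=0$,
$$E=\ker\bigl(B\to\pi_1(R^+,o)\bigr),\qquad E':=\pi_1(R^+\setminus p,o)=\ker\bigl(B\to\pi_1(R^+,p)\bigr).$$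
As $L=\ker(E\to\pi_1(R^+,p))$, we get $L=E\cap E'$, and so also $L=\ker(E'\to\pi_1(R^+,o))$.

**Step 3: $L$ is generated by the elements $m^g$, $g\in\Pi'$,** where $\Pi'\subset E'$ is the image of $\pi_1(R^-,o)$. The half-open annulus $R^+\setminus\mathrm{int}R^-$ minus $p$ deformation retracts, rel $\partial R^-$, onto the union of $\partial R^-$, an arc along $\tau$, and a small circle around $p$. Hence $E'=\Pi'*\langle m'\rangle$, where $m'$ runs along $\tau^{-1}$ towards $p$, once around $p$, and back; and $\Pi'$ maps isomorphically to $\pi_1(R^+,o)$. Let $N\cong\mathbb R^2$ be an open disc neighbourhood of $\tau$ in $R^+$. Both $m$ (first point moves) and $m'$ (second point moves) are loops in $\mathrm{Conf}_2(N)$. Now $\pi_1(\mathrm{Conf}_2(N))\cong\mathbb Z$ by the rotation number of the difference vector, and both loops have rotation number $\pm1$. So, orienting $m'$ suitably, $m=m'$ in $B$. Therefore $L=\ker(\Pi'*\langle m\rangle\to\Pi')$, which is generated by $\{m^g:g\in\Pi'\}$.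

**Step 4: the automorphism $\pi_g$.** Let $g\in\Pi'$ be represented by a loop $g(t)$ of $o$ in $R^-$. Choose an isotopy $\Phi_t$ of $R^+$ supported in a compact subset of $\mathrm{int}R$ with $\Phi_0=\mathrm{id}$, $\Phi_t(o)=g(t)$, and $\Phi_1=\mathrm{id}$ on $\Delta$. (Isotopy extension, followed by an isotopy near $o$ that fixes $o$, makes $\Phi_1$ the identity on some disc around $o$; shrink $\Delta$ into it, which does not change $m$.) For $x\in E$ represented by a loop $x(s)$ at $p$, the loops $s\mapsto(\Phi_t(x(s)),\Phi_t(o))$ are based at $(p,g(t))$. So in $B$ we have $x=g\,(\Phi_1)_*(x)\,g^{-1}$, i.e.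
$$\pi_g(x):=g^{-1}xg=(\Phi_1)_*(x)\qquad(x\in E).$$
We read off three things. First, $\pi_g\in\mathrm{Aut}(E)$ and $\pi_g(\zeta)=\zeta$, as $\Phi_1$ fixes $\partial R$. Second, $x^{-1}\pi_g(x)\in L$ for $x\in E$, as $\Phi_1$ is isotopic to the identity in $R^+$ rel $p$. Third, $\pi_g(m)=\Phi_1(\tau_0)\,\partial\Delta\,\Phi_1(\tau_0)^{-1}=m^e$ with $e=\tau_0\,\Phi_1(\tau_0)^{-1}\in E$. In $R^+$ the paths $\Phi_t(\tau)$, which end at $g(t)$, show $\Phi_1(\tau)\simeq\tau g$. So the image of $e$ in $E/L=\pi_1(R^+,p)$ is $\tau(\tau g)^{-1}=\tau g^{-1}\tau^{-1}$. As $g$ ranges over $\Pi'$, every class of $E/L$ occurs.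

**Step 5: extending to $F$ and concluding.** Given $g$ and $e$, define $\varphi:F\to F$ by $\varphi|_{F_R}=\pi_g$ and $\varphi(x)=x^e$ on $M$. As $\varphi(m)=m^e=\pi_g(m)$, we have $\varphi|_E=\pi_g$. The image of $\varphi$ contains $\pi_g(E)=E\ni e$ and $M^e$, so $\varphi$ is onto, hence an automorphism (free groups of finite rank are Hopfian). It fixes $\zeta\in E$. Since $m\in[M,M]$, $L\subset[F,F]$, and $\varphi$ is trivial on $F^{ab}$. So $\varphi\in I$ and $\varphi(K)=K$.

First, $m^g=\pi_g(m)=\varphi(m)\in K$ for all $g\in\Pi'$, so $L\subset K$ by Step 3. Next, given $u\in E$, choose $g$ with $e=ul$, $l\in L$. For $x\in M$: $x\in K\iff\varphi(x)=(x^u)^l\in K\iff x^u\in K$. $\square$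

**What pushing alone does not reach.** Take two handles, $\langle p,q\rangle*\langle r,s\rangle$. The sensible plan is to imitate Lemma 1, replacing normality by Lemma 3. It stops at once. By (1), $[s,p^2]=[s,p]\cdot p[s,p]p^{-1}$, and $[s,p]$ lies in neither handle, so the lemma says nothing about its conjugate by $p$. Also $c_2^{s^2}=(c_2^s)^s$ is a conjugate of an element of a handle by an element of the *same* handle, and the lemma allows only the other one. What gets past this is to apply Lemma 3 to a *different* splitting of the same group. There is an automorphism $\theta$ fixing $c_1c_2$ with $\theta(c_2)=[s,p]c_2$. It is not in $I$, but it normalizes $I$. Once $[s,p]$ is in $K$, we may push along the splitting $\theta\langle p,q\rangle*\theta\langle r,s\rangle$, and the resulting memberships, written in the old splitting, concern exactly the elements above.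

## 7. Two handles: the splitting moved by $\theta$

**Notation.** $G=G_1*G_2$, $G_1=\langle p,q\rangle$, $G_2=\langle r,s\rangle$ free, $c_1=[p^{-1},q]$, $c_2=[r^{-1},s]$, $\omega=c_1c_2$, and $t:=q^{-1}p$. $\mathrm{Aut}_\omega$ is the group of automorphisms of $G$ fixing $\omega$; $I_G\lhd\mathrm{Aut}_\omega$ is the subgroup acting trivially on $G^{ab}$. *From here to the end of Section 12, $K\le G$ is $I_G$-invariant and $c_1,c_2\in K$.*

**Proposition B.** If in addition $K$ contains
$$(\mathrm H)\qquad [p,r],\ [p,s],\ [q,r],\ [q,s],\ c_1^p,\ c_1^q,\ c_2^r,\ c_2^s,\ c_1^{t},$$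
then $[G,G]\subset K$.

This section collects the tools; the proof is in Sections 8–12.

### 7.1. Pushing one handle through the other

**(P)** *For $x\in G_i$, $u\in G_j$ with $\{i,j\}=\{1,2\}$: $x\in K\iff x^u\in K$.*

For $i=2$ this is Lemma 3 with $F_R=G_1$, $M=G_2$, $m=c_2$. For $i=1$ write $\omega=c_2\,c_1^{c_2}$ and $G=G_2*G_1^{c_2}$, and apply Lemma 3 with $F_R=G_2$, $M=G_1^{c_2}$, $m=c_1^{c_2}\in K$. For $x\in G_1$ and $u'\in G_2$: $x\in K\iff x^{c_2}\in K\iff x^{c_2u'}\in K$. Put $u'=c_2^{-1}u$.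

### 7.2. Replacing $K$ by $K^\varphi$

For $\varphi\in\mathrm{Aut}_\omega$ let $K^\varphi:=\varphi^{-1}(K)$, so $x\in K^\varphi\iff\varphi(x)\in K$. It is $I_G$-invariant because $I_G$ is normal in $\mathrm{Aut}_\omega$: for $\psi\in I_G$, $\psi\varphi^{-1}(K)=\varphi^{-1}(\varphi\psi\varphi^{-1})(K)=\varphi^{-1}(K)$. Whenever $\varphi(c_1),\varphi(c_2)\in K$, everything proved for $K$ holds for $K^\varphi$.

Let $\mathrm{Aut}(G_i;c_i)$ be the group of automorphisms of $G_i$ fixing $c_i$. Extended by the identity on the other factor they lie in $\mathrm{Aut}_\omega$. On $G_1$ we use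
$$\mu_k:\ p\mapsto q^{-k}p,\ q\mapsto q;\qquad\rho:\ p\mapsto q,\ q\mapsto qp^{-1}q^{-1};\qquad\nu_k:\ p\mapsto p,\ q\mapsto qp^k.$$
They fix $c_1$: $\mu_k(c_1)=p^{-1}q^k\,q\,q^{-k}p\,q^{-1}=c_1$ and $\rho(c_1)=q^{-1}\cdot qp^{-1}q^{-1}\cdot q\cdot qpq^{-1}=p^{-1}qpq^{-1}=c_1$. One has $\rho^{-1}: q\mapsto p,\ p\mapsto p^{-1}q^{-1}p$, and $\nu_k=\rho\mu_k\rho^{-1}$: indeed $\rho\mu_k(p^{-1}q^{-1}p)=\rho(p^{-1}q^{-1}p)=q^{-1}\cdot qpq^{-1}\cdot q=p$ and $\rho\mu_k(p)=\rho(q^{-k}p)=qp^kq^{-1}\cdot q=qp^k$. So $\nu_k$ fixes $c_1$ too. Via $\iota:G_1\to G_2$, $p\mapsto r$, $q\mapsto s$, the same formulas define automorphisms of $G_2$ fixing $c_2$, for which we use the same names.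

Let $\mathcal S_1=\mathrm{Aut}(G_1;c_1)\cdot p$ and $\mathcal S_2=\iota(\mathcal S_1)$. Since $q=\rho(p)$ and $t=\mu_1(p)$, we have $p,q,t\in\mathcal S_1$ and $r,s\in\mathcal S_2$; also $\mathcal S_1=\mathrm{Aut}(G_1;c_1)\cdot q$ and $\mathcal S_2=\mathrm{Aut}(G_2;c_2)\cdot s$. Finally $\rho^2(q)=\rho(qp^{-1}q^{-1})=qp^{-1}q^{-1}\cdot q^{-1}\cdot qpq^{-1}=qp^{-1}q^{-1}pq^{-1}=c_1^{-1}q^{-1}$, so
$$z\in\mathcal S_1\ \Rightarrow\ c_1^{-1}z^{-1}\in\mathcal S_1 .$$

### 7.3. Exchanging the two handles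

Let $\varsigma:\ p\mapsto r,\ q\mapsto s,\ r\mapsto p^{c_2},\ s\mapsto q^{c_2}$. Its image contains $r,s$, hence $c_2$, hence $p,q$; and $\varsigma(c_1)=c_2$, $\varsigma(c_2)=c_1^{c_2}$, so $\varsigma(\omega)=c_2c_1^{c_2}=\omega$. Thus $\varsigma\in\mathrm{Aut}_\omega$ and $c_1,c_2\in K^\varsigma$. For $u\in G_1$, $v\in G_2$:
$$[\iota u,\iota^{-1}v]\in K^\varsigma\iff[u,v]\in K,\qquad c_2^{\iota u}\in K^\varsigma\iff c_1^u\in K,\qquad c_1^{\iota^{-1}v}\in K^\varsigma\iff c_2^v\in K.\tag{5}$$
The last two hold because $\varsigma(c_2^{\iota u})=(c_1^{c_2})^{u^{c_2}}=(c_1^u)^{c_2}$ with $c_2\in K$, and $\varsigma(c_1^{\iota^{-1}v})=c_2^v$. For the first, $\varsigma[\iota u,\iota^{-1}v]=[u^{c_2},v]$. Let $t_2\in I_G$ be the identity on $G_1$ and $x\mapsto c_2xc_2^{-1}$ on $G_2$. Then $t_2[u,v]=[u,c_2vc_2^{-1}]=c_2[u^{c_2},v]c_2^{-1}$, so $[u,v]\in K\iff[u^{c_2},v]\in K$.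

### 7.4. Reading a word

This bookkeeping compares an element $g\in G$ with its two projections $\bar g_1\in G_1$, $\bar g_2\in G_2$. For $a\in G_2$ and $W,W'\in G_1$ put
$$f(a,W)=[a,W],\qquad E_a(W,W')=f(a,W)^{-1}f(a,W'),\qquad n(g;a,W)=(Wa)\,g\,(W\bar g_1\,a\bar g_2)^{-1}.$$
Clearly $f(1,W)=f(a,1)=1$, $E_1(W,W')=1$, $E_a(W',W)=E_a(W,W')^{-1}$, and
$$n(gg';a,W)=n(g;a,W)\;n(g';a\bar g_2,W\bar g_1).\tag{6}$$
For $x\in G_2$, $n(x;a,W)=1$. For $x\in G_1$, $n(x;a,W)=Wax\,a^{-1}x^{-1}W^{-1}=W[a,x]W^{-1}=E_a(W,Wx)$ by (1). So $n(g;a,W)$ can be *read off* a factorization of $g$: start at *level* $a$ and *position* $W$ and read from left to right. A letter $x\in G_2$ changes the level from $a$ to $ax$ and contributes nothing; a letter $x\in G_1$ changes the position from $W$ to $Wx$ and contributes $E_a(W,Wx)$.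

For example, read $sps^{-1}$ from $(1,1)$: level $s$; contribution $E_s(1,p)=[s,p]$; level back to $1$. Indeed $n(sps^{-1};1,1)=sps^{-1}p^{-1}=[s,p]$.

### 7.5. The automorphism $\theta$

Put $\kappa=[s,p]=sps^{-1}p^{-1}$ and
$$\theta:\ p\mapsto sps^{-1},\quad q\mapsto\kappa qs^{-1}=sps^{-1}p^{-1}qs^{-1},\quad r\mapsto\kappa pr\kappa^{-1}=sps^{-1}\,r\,psp^{-1}s^{-1},\quad s\mapsto s\kappa^{-1}=(sp)s(sp)^{-1}.$$
*Check.* $\theta(c_1)=sp^{-1}s^{-1}\cdot sps^{-1}p^{-1}qs^{-1}\cdot sps^{-1}\cdot sq^{-1}psp^{-1}s^{-1}=p^{-1}qpq^{-1}\,psp^{-1}s^{-1}=c_1\kappa^{-1}$. Next, $\theta(c_2)=\kappa r^{-1}p^{-1}\kappa^{-1}\cdot s\kappa^{-1}\cdot\kappa pr\kappa^{-1}\cdot\kappa s^{-1}=\kappa r^{-1}p^{-1}(\kappa^{-1}sp)rs^{-1}=\kappa c_2$, since $\kappa^{-1}sp=ps$. So $\theta(\omega)=\omega$. Since $\theta(p)^{-1}\theta(s)\theta(p)=s$, the image of $\theta$ contains $s$, then $p$, then $q$ and $r$; hence $\theta\in\mathrm{Aut}_\omega$. Put $D=\theta(c_2)=\kappa c_2$.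

**Pushing in the moved splitting.** If $\kappa\in K$, then $\theta(c_1),\theta(c_2)\in K$, so $c_1,c_2\in K^\theta$ and (P) holds for $K^\theta$. Applied to $c_2^u\in G_2$ it gives, for $u\in G_2$, $v\in G_1$,
$$\theta(c_2^u)=D^{\theta(u)}\in K\iff D^{\theta(u)\theta(v)}\in K.\tag{7}$$

**Translating back.** For $g\in G$ put $a=\bar g_2^{-1}$, $W=\bar g_1^{-1}$ and $n=n(g;a,W)=Wag$, so $g=(Wa)^{-1}n$. Reading $\kappa=sps^{-1}p^{-1}$ from $(a,W)$ gives $Wa\kappa(Wa)^{-1}=n(\kappa;a,W)=E_{as}(W,Wp)E_a(W,Wp)^{-1}$. Hence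
$$D^g=n^{-1}\;E_{as}(W,Wp)\,E_a(W,Wp)^{-1}\;c_2^{a^{-1}W^{-1}}\;n,\qquad c_2^{a^{-1}W^{-1}}\in K\iff c_2^{a^{-1}}\in K,\tag{8}$$
the equivalence being (P).

### 7.6. The version with $q$

Extend $\rho$ by the identity on $G_2$ and put $\theta_\rho=\rho\theta\rho^{-1}\in\mathrm{Aut}_\omega$, $D_q=\theta_\rho(c_2)=\rho(\kappa c_2)=[s,q]c_2$. Then $\theta_\rho(c_1)=c_1[s,q]^{-1}$ and $\theta_\rho(s)=(sq)s(sq)^{-1}$. The group $\theta_\rho(G_1)=\rho\theta(G_1)$ is generated by $\rho\theta(p)=sqs^{-1}$ and $\rho\theta(q)=[s,q]\,qp^{-1}q^{-1}s^{-1}=sqs^{-1}p^{-1}q^{-1}s^{-1}$. Since $(sqs^{-1})^{-1}\rho\theta(q)=(sqp)^{-1}$ and $(sqs^{-1})^{-1}sqp=sp$, it is generated by $sqs^{-1}$ and $sp$. That is, $\theta_\rho(G_1)=\chi(G_1)$, where $\chi:G_1\to G$ is the homomorphism with $\chi(p)=sp$, $\chi(q)=sqs^{-1}$. If $[s,q]\in K$, then $c_1,c_2\in K^{\theta_\rho}$, and (P) for $K^{\theta_\rho}$ gives, for $x\in G_2$, $w\in G_1$,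
$$\theta_\rho(x)\in K\iff\theta_\rho(x)^{\chi(w)}\in K.\tag{9}$$
Formula (8) holds for $D_q$ with $E_\bullet(W,Wq)$ in place of $E_\bullet(W,Wp)$, by the same computation with $[s,q]$ in place of $\kappa$.

Write $e_p,e_q,e_r$ for exponent sums. From the formulas, for $v,w\in G_1$:
$$\overline{\theta(v)}_1=v,\quad\overline{\theta(v)}_2=s^{-e_q(v)},\qquad\overline{\chi(w)}_1=w,\quad\overline{\chi(w)}_2=s^{e_p(w)} .$$

## 8. Step A: powers

This first use of $\theta$ turns one commutator into a whole row.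

**Step A.** *If $y\in\mathcal S_2$, $z\in\mathcal S_1$, $[y,z]\in K$, then $[y,z^m]$, $[y^m,z]$, $[y^m,z^{-1}]\in K$ for all $m\in\mathbb Z$.*

*The case $y=s$, $z=p$.* Here $D=\kappa c_2\in K$, so by (7) with $u=1$, $v=p^m$, $D^g\in K$ for $g=\theta(p^m)=sp^ms^{-1}$. Now $(a,W)=(1,p^{-m})$, and reading $g$ gives $n=E_s(p^{-m},1)=f(s,p^{-m})^{-1}$. So (8) reads
$$D^g=f(s,p^{-m})\cdot f(s,p^{-m})^{-1}f(s,p^{1-m})\cdot c_2^{p^m}\cdot f(s,p^{-m})^{-1}=f(s,p^{1-m})\,c_2^{p^m}\,f(s,p^{-m})^{-1}\in K,$$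
with $c_2^{p^m}\in K$ by (P). Thus $f(s,p^{1-m})\in K\iff f(s,p^{-m})\in K$ for all $m$. As $f(s,1)=1$, all $[s,p^m]\in K$.

*General $y,z$.* Choose $\varphi_i\in\mathrm{Aut}(G_i;c_i)$ with $\varphi_1(p)=z$, $\varphi_2(s)=y$ and put $\varphi=\varphi_1*\varphi_2$. Then $c_1,c_2,[s,p]\in K^\varphi$, so $[s,p^m]\in K^\varphi$, i.e. $[y,z^m]\in K$.

*Powers of $y$.* By (5), $[\iota z,\iota^{-1}y]\in K^\varsigma$ with $\iota z\in\mathcal S_2$, $\iota^{-1}y\in\mathcal S_1$. So $[\iota z,(\iota^{-1}y)^m]\in K^\varsigma$, and by (5) $[z,y^m]\in K$, i.e. $[y^m,z]\in K$.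

*The inverse of $z$.* By (1), $[y^m,c_1^{-1}z^{-1}]=[y^m,c_1^{-1}]\;c_1^{-1}[y^m,z^{-1}]c_1$, and $[y^m,c_1^{-1}]=(c_1^{-1})^{y^{-m}}c_1\in K$ by (P). So $[y^m,c_1^{-1}z^{-1}]\in K\iff[y^m,z^{-1}]\in K$. For $m=1$ the right side holds, hence $[y,c_1^{-1}z^{-1}]\in K$. As $c_1^{-1}z^{-1}\in\mathcal S_1$, what has been proved gives $[y^m,c_1^{-1}z^{-1}]\in K$, hence $[y^m,z^{-1}]\in K$. $\square$

## 9. Step B: conjugating $c_2$ by powers in its own handle

**Step B.** *If $[s,p],[s,q],c_2^s\in K$, then $c_2^{s^j}\in K$ for all $j\in\mathbb Z$.*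

By Step A, $[s^m,p^{\pm1}],[s^m,q^{\pm1}]\in K$ for all $m$.

**(i) $\theta(c_2^{s^i})\in K\iff c_2^{s^i}\in K$, and $\theta_\rho(c_2^{s^i})\in K\iff c_2^{s^i}\in K$.** This compares the old and the moved splitting. Use (8) with $g=\theta(s^i)=s\,p\,s^i\,p^{-1}s^{-1}$, so $(a,W)=(s^{-i},1)$. Reading $g$: level $s^{1-i}$, contribution $f(s^{1-i},p)$; level $s$, contribution $E_s(p,1)=f(s,p)^{-1}$. So $n=f(s^{1-i},p)f(s,p)^{-1}\in K$. Moreover $E_{as}(1,p)E_a(1,p)^{-1}=f(s^{1-i},p)f(s^{-i},p)^{-1}\in K$. By (8), $D^g\in K\iff c_2^{s^i}\in K$. Replacing $p,\theta,D$ by $q,\theta_\rho,D_q$ gives the second statement.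

**(ii) A formula for a pushed element.** Let $v\in G_1$, $g=\theta(s^i)\theta(v)$, $W=v^{-1}$, $B=e_q(v)=-e_q(W)$, $A=B-i$. Then $\bar g_1=v$ and $\bar g_2=s^{i-B}$, so $a=\bar g_2^{-1}=s^A$. Write
$$E_m=E_{s^m}(W,Wp)\ (\text{so }E_0=1),\qquad\gamma_A=c_2^{s^{-A}W^{-1}},\qquad n_3=n(\theta(v);s^B,W).$$
Reading $\theta(s^i)=sps^ip^{-1}s^{-1}$ from $(s^A,W)$ contributes $E_{A+1}$, then at level $s^{A+1+i}=s^{B+1}$ the term $E_{B+1}^{-1}$, and ends at $(s^B,W)$. By (6), $n=E_{A+1}E_{B+1}^{-1}n_3$, and (8) becomes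
$$D^g=n^{-1}E_{A+1}E_A^{-1}\gamma_A\,n=n_3^{-1}\,E_{B+1}\,\bigl(E_A^{-1}\gamma_AE_{A+1}\bigr)\,E_{B+1}^{-1}\,n_3.\tag{10}$$
By (7) and (i): $D^g\in K\iff c_2^{s^i}\in K$.

**(iii) The choice $v=q$.** Then $W=q^{-1}$, $B=1$, $A=1-i$, and $Wp=q^{-1}p=t$. Reading $\theta(q)=sps^{-1}p^{-1}qs^{-1}$ from $(s,q^{-1})$ gives $n_3=E_2\,E_1^{-1}\,E_s(q^{-1},1)=E_2E_1^{-1}f(s,q^{-1})^{-1}$, with $f(s,q^{-1})\in K$. So $n_3^{-1}E_{B+1}=n_3^{-1}E_2=f(s,q^{-1})E_1$, and (10) gives
$$c_2^{s^i}\in K\iff E_1E_A^{-1}\gamma_AE_{A+1}E_1^{-1}\in K,\qquad A=1-i.$$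
For $i=1$ we have $A=0$ and $c_2^s\in K$, so $E_1\gamma_0\in K$; and $\gamma_0=c_2^q\in K$ by (P). So $E_1=[s,q^{-1}]^{-1}[s,t]\in K$, and $[s,t]\in K$. As $t\in\mathcal S_1$, Step A gives $[s^m,t]\in K$, so $E_m=[s^m,q^{-1}]^{-1}[s^m,t]\in K$ for all $m$. Hence for all $i$: $c_2^{s^i}\in K\iff\gamma_{1-i}=c_2^{s^{i-1}q}\in K\iff c_2^{s^{i-1}}\in K$, by (P). Since $c_2\in K$, all $c_2^{s^j}\in K$. $\square$

## 10. Step C: all commutators with powers of $s$

**Step C.** *If $[s,p],[s,q],c_2^s\in K$, then $[s^m,v]\in K$ for all $m\in\mathbb Z$, $v\in G_1$.*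

The plan is an induction on the word length of $v$. Pushed elements (10) are now all in $K$, and we extract from them information about one edge $W\to Wp$ or $W\to Wq$ of the Cayley graph of $G_1$ at all levels $s^m$ simultaneously.

**What is known.** By Step B and (P), $\gamma_A\in K$ for all $A\in\mathbb Z$, $W\in G_1$. By Step B and Section 9 (ii), all elements (10) lie in $K$, for all $v\in G_1$, $i\in\mathbb Z$.

**The $q$-analogue of (10).** For $w\in G_1$ let $g=\theta_\rho(s^i)\chi(w)$, $W=w^{-1}$, $B=e_p(W)$, $A=B-i$, $E_m=E_{s^m}(W,Wq)$, $n_3=n(\chi(w);s^B,W)$. Then $\bar g_1=w$ and $\bar g_2=s^{i+e_p(w)}=s^{i-B}=s^{-A}$, so $a=s^A$. Since $\theta_\rho(s^i)=s\,q\,s^i\,q^{-1}s^{-1}$, reading gives $n=E_{A+1}E_{B+1}^{-1}n_3$ as before. So formula (10) holds for $D_q^g$. And $D_q^g=\theta_\rho(c_2^{s^i})^{\chi(w)}\in K$ by (9), Section 9 (i) and Step B.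

**Claim.** *In either situation: if $n_3\in K$, or $n_3\in E_{B+1}K$, or $n_3\in E_{B+1}E_B^{-1}K$, then all $E_m\in K$.* In the three cases $n_3^{-1}E_{B+1}\in Ke$ with $e=E_{B+1}$, $e=1=E_0$, $e=E_B$ respectively; so $e=E_{m_0}$ for some $m_0$. By (10), $e\,E_A^{-1}\gamma_AE_{A+1}\,e^{-1}\in K$. With $X_A:=E_Ae^{-1}$ this says $X_A^{-1}\gamma_AX_{A+1}\in K$ for all $A\in\mathbb Z$ (as $i$ is arbitrary, so is $A$). As $\gamma_A\in K$, $X_A\in K\iff X_{A+1}\in K$. As $X_{m_0}=1$, all $X_A\in K$. Taking $A=0$ gives $e^{-1}\in K$, so all $E_A=X_Ae\in K$.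

**The induction.** Assume $f(s^m,V)\in K$ for all $m$ and all $V\in G_1$ of reduced length $|V|\le\ell$ (true for $\ell=0$). Then $E_{s^m}(V,V')\in K$ if $|V|,|V'|\le\ell$. Write a reduced word as $W=z_1\cdots z_k$ and $W_j=z_1\cdots z_j$.

*Contributions to a reading of $\theta(W^{-1})=\theta(z_k^{-1})\cdots\theta(z_1^{-1})$ from $(s^{-e_q(W)},W)$.* When the position is $U=W_j$, the level is $s^b$ with $b=-e_q(U)$. With $U'=W_{j-1}$, the factor $\theta(z_j^{-1})$ contributes:

- $z_j=p^{\pm1}$ (factor $sp^{\mp1}s^{-1}$): $E_{s^{b+1}}(U,U')$;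
- $z_j=q$ (factor $sq^{-1}psp^{-1}s^{-1}$): $E_{s^{b+1}}(U,U')\;E_{s^{b+1}}(U',U'p)\;E_{s^{b+2}}(U'p,U')$;
- $z_j=q^{-1}$ (factor $sps^{-1}p^{-1}qs^{-1}$): $E_{s^{b+1}}(U,Up)\;E_{s^b}(Up,U)\;E_{s^b}(U,U')$.

*Contributions to a reading of $\chi(W^{-1})$ from $(s^{e_p(W)},W)$.* At position $U=W_j$ the level is $s^b$ with $b=e_p(U)$. The contributions are:

- $z_j=p$ (factor $p^{-1}s^{-1}$): $E_{s^b}(U,U')$;
- $z_j=p^{-1}$ (factor $sp$) or $z_j=q^{\pm1}$ (factor $sq^{\mp1}s^{-1}$): $E_{s^{b+1}}(U,U')$.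

**C1: $p$-edges at $W$ with $|W|=\ell$.** Take $v=W^{-1}$, $E_m=E_{s^m}(W,Wp)$, $B=-e_q(W)$. Since $|U'p|\le|U'|+1=|U|\le\ell$ for $U=W_j$, and $|Up|\le\ell$ for $j<\ell$, all contributions to $n_3$ lie in $K$, with one possible exception: if $z_\ell=q^{-1}$, the first factor (where $U=W$, $b=B$) contributes $E_{B+1}E_B^{-1}$ times an element of $K$. So $n_3\in K$ or $n_3\in E_{B+1}E_B^{-1}K$. By the Claim all $E_{s^m}(W,Wp)\in K$, so $f(s^m,Wp)=f(s^m,W)E_m\in K$ for all $m$.

**C2: $q$-edges at $W$ with $|W|=\ell$.** Use the $q$-analogue with $w=W^{-1}$. All contributions to $n_3=n(\chi(W^{-1});\cdot,W)$ are of the form $E_\bullet(U,U')$ and lie in $K$. By the Claim, $f(s^m,Wq)\in K$ for all $m$.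

**C3: words $W_1=Wp^{-1}$ of length $\ell+1$, $|W|=\ell$.** Use the $p$-edge at $W_1$, i.e. $v=W_1^{-1}$: $E_m=E_{s^m}(W_1,W)$, $B=-e_q(W_1)=-e_q(W)$. The first contribution to $n_3$ is $E_{s^{B+1}}(W_1,W)=E_{B+1}$. The remaining ones form $n(\theta(W^{-1});s^{-e_q(W)},W)$, which lies in $K$: by the analysis in C1 it is in $K$ or in $E_{s^{B+1}}(W,Wp)E_{s^B}(W,Wp)^{-1}K$, and the $p$-edges at $W$ are now known to be in $K$. So $n_3\in E_{B+1}K$, and by the Claim $f(s^m,W_1)=f(s^m,W)E_m^{-1}\in K$.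

**C4: words $W_1=Wq^{-1}$ of length $\ell+1$, $|W|=\ell$.** Use the $q$-edge at $W_1$: $E_m=E_{s^m}(W_1,W)$, $B=e_p(W_1)$. The first contribution to $n_3=n(\chi(W_1^{-1});\cdot,W_1)$ is $E_{B+1}$, and the others form $n(\chi(W^{-1});\cdot,W)\in K$. So $n_3\in E_{B+1}K$, and $f(s^m,W_1)\in K$ by the Claim.

All words of length $\ell+1$ are covered by C1–C4, which completes the induction. $\square$

**Consequences of B and C.** Apply them to $K^{\varphi_2}$ with $\varphi_2\in\mathrm{Aut}(G_2;c_2)$, $\varphi_2(s)=y$: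

**(C′)** $y\in\mathcal S_2$, $[y,p],[y,q],c_2^y\in K$ $\Rightarrow$ $c_2^{y^j}\in K$ and $[y^m,v]\in K$ for all $j,m\in\mathbb Z$, $v\in G_1$.

Apply (C′) to $K^\varsigma$ and $\iota z\in\mathcal S_2$. By (5), the hypotheses $[\iota z,p],[\iota z,q],c_2^{\iota z}\in K^\varsigma$ mean $[z,r],[z,s],c_1^z\in K$, and the conclusions translate back:

**(C″)** $z\in\mathcal S_1$, $[z,r],[z,s],c_1^z\in K$ $\Rightarrow$ $c_1^{z^j}\in K$ and $[z^m,u]\in K$ for all $j,m\in\mathbb Z$, $u\in G_2$.

## 11. Step D: the commutator subgroup of the second handle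

**Step D.** *Assume (H). Then $[G_2,G_2]\subset K$ and $c_2^{s^{-1}r}\in K$.*

By (C′) for $y=s$ and $y=r$: $[s^m,v],[r^m,v]\in K$ for all $v\in G_1$. By (C″) for $z=p,q$: $[p^m,u],[q^m,u]\in K$ for all $u\in G_2$. Moreover $[t,r],[t,s]\in K$ (take $v=t$, $m=1$ above) and $c_1^t\in K$ by (H), so (C″) for $z=t$ gives $[t,u]\in K$. Thus
$$f(a,p^k),\ f(a,q^k),\ f(a,t)\in K\ \ (a\in G_2,\ k\in\mathbb Z),\qquad f(s^m,v)\in K\ \ (m\in\mathbb Z,\ v\in G_1).\tag{11}$$
Let $U=\{u\in G_2:c_2^u\in K\}$. Directly from the definition, $U\cdot(K\cap G_2)=U$ and $c_2^{\pm1}U=U$.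

**D1: $\theta(c_2^u)\in K\iff u\in U$, for $u\in G_2$.** This again compares the two splittings. In (8) take $g=\theta(u)$. From the formulas for $\theta(r),\theta(s)$: $\bar g_2=u$ and $\bar g_1=p^{e_r(u)}$, so $a=u^{-1}$, $W=p^{-e_r(u)}$. As $\theta(G_2)\subset\langle p\rangle*G_2$, all $E$-terms that occur are of the form $E_\bullet(p^k,p^l)$, hence in $K$ by (11). So $D^g\in K\iff c_2^{a^{-1}}=c_2^u\in K$.

**D2: $s^jr\in U$ for all $j\in\mathbb Z$.** This manufactures the third conjugate for the second handle. Let $g=\theta(s^jr)\theta(p^{-1}q)$. By D1 and (7), $s^jr\in U\iff D^g\in K$. Here $\bar g_1=p\cdot p^{-1}q=q$ and $\bar g_2=s^jrs^{-1}$, so $W=q^{-1}$, $a=sr^{-1}s^{-j}$, $Wp=t$. Read $n=n(g;a,W)$: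

- $\theta(s^j)=sps^jp^{-1}s^{-1}$ contributes two terms $E_\bullet(q^{-1},t)^{\pm1}\in K$ and leads to $(sr^{-1},q^{-1})$.
- The initial part $sps^{-1}r$ of $\theta(r)$ contributes $E_\bullet(q^{-1},t)\in K$ and leads to $(s,t)$.
- The rest, $psp^{-1}s^{-1}\,\theta(p^{-1}q)$, lies in $\langle s\rangle*G_1$ and is read at levels $s^m$, so it contributes elements of $K$ by (11).

Thus $n\in K$; also $E_{as}(q^{-1},t),E_a(q^{-1},t)\in K$. By (8), $s^jr\in U\iff a^{-1}=s^jrs^{-1}\in U$. Since $rc_2=srs^{-1}$, we have $s^jrs^{-1}=s^{j-1}r\,c_2$ with $c_2\in K\cap G_2$, so this holds iff $s^{j-1}r\in U$. As $r\in U$ by (H), all $s^jr\in U$. The case $j=-1$ is $c_2^{s^{-1}r}\in K$.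

**D3: many elements of $\mathcal S_2$ lie in $U$ together with their powers.** Call $\varphi\in\mathrm{Aut}(G_2;c_2)$ *good* if $\varphi(r),\varphi(s)\in U$; the identity is good by (H). Let $\varphi$ be good, extended by the identity on $G_1$. Then $K^\varphi$ satisfies (H): the commutators by (11), $c_2^r$ and $c_2^s$ by goodness, and the conjugates of $c_1$ because $\varphi$ fixes $G_1$. So D2 for $K^\varphi$ gives $\varphi(s^jr)\in U$ for all $j$; as $\mu_k(r)=s^{-k}r$ and $\mu_k(s)=s$, $\varphi\mu_k$ is good for all $k$. Also (C′) applies to $\varphi(r),\varphi(s)\in\mathcal S_2$ by (11), so $\varphi(r)^j,\varphi(s)^j\in U$ for all $j$. Next,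

- $\varphi\rho(r)=\varphi(s)\in U$ and $\varphi\rho(s)=\varphi(sr^{-1}s^{-1})=\varphi(c_2^{-1}r^{-1})=c_2^{-1}\varphi(r)^{-1}\in U$;
- $\varphi\rho^{-1}(s)=\varphi(r)\in U$ and $\varphi\rho^{-1}(r)=\varphi(r^{-1}s^{-1}r)=\varphi(s^{-1}c_2^{-1})=\varphi(s)^{-1}c_2^{-1}\in U$.

So $\varphi\rho^{\pm1}$ are good, hence so is $\varphi\nu_k=\varphi\rho\mu_k\rho^{-1}$. Therefore every product of $\mu_k$'s and $\nu_k$'s is good. If $\varphi$ is such a product and $y\in\{\varphi(r),\varphi(s)\}$, then by (C′)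
$$y^d\in U\quad\text{and}\quad[y^d,v]\in K\qquad(d\in\mathbb Z,\ v\in G_1).\tag{12}$$

*Every primitive class has such a representative.* Let $\epsilon=\pm1$ and let $(b,\epsilon a)\in G_2^{ab}=\mathbb Z^2$ be primitive, $a,b\ge0$, first coordinate the exponent of $r$. We claim that it is the class of $\varphi(r)$ or $\varphi(s^\epsilon)$ for some $\varphi$ in the monoid generated by $\mu_{-1}:r\mapsto sr$ and $\nu_1:s\mapsto sr$ (if $\epsilon=1$), respectively by $\mu_1:r\mapsto s^{-1}r$ and $\nu_{-1}:s^{-1}\mapsto rs^{-1}$ (if $\epsilon=-1$). These representatives are positive words in $r,s^\epsilon$, since the generators send $r,s^\epsilon$ to positive words. The proof is by induction on $a+b$. The classes $(1,0)$ and $(0,\epsilon)$ are given by $\varphi=\mathrm{id}$; these are the only ones with $ab=0$. In the basis $r,s^\epsilon$ of $\mathbb Z^2$ the first generator maps $(b,a')\mapsto(b,a'+b)$ and the second maps $(b',a)\mapsto(b'+a,a)$. If $a\ge b\ge1$, apply the first generator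 to a representative of $(b,a-b)$; if $b>a\ge1$, apply the second to a representative of $(b-a,a)$. (For example, $(1,2)$ with $\epsilon=1$ is represented by $\mu_{-1}^2(r)=s^2r$.)

**D4: every positive word in $\{r,s\}$, in $\{r^{-1},s^{-1}\}$, in $\{r,s^{-1}\}$, and in $\{r^{-1},s\}$ lies in $U$.** We induct on the length, in each of the four cases; length $0$ is $c_2\in K$. Swapping two adjacent letters is governed by
$$\begin{aligned}
w_1srw_2&=w_1rsw_2\cdot c_2^{\,sw_2}, & w_1s^{-1}r^{-1}w_2&=w_1r^{-1}s^{-1}w_2\cdot c_2^{\,r^{-1}w_2},\\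
w_1s^{-1}rw_2&=w_1rs^{-1}w_2\cdot(c_2^{-1})^{w_2}, & w_1sr^{-1}w_2&=w_1r^{-1}sw_2\cdot(c_2^{-1})^{sr^{-1}w_2}.
\end{aligned}$$
With $c_2=r^{-1}srs^{-1}$ these come from $sr=rc_2s$; from $s^{-1}r^{-1}=r^{-1}s^{-1}\cdot srs^{-1}r^{-1}$ and $c_2^{r^{-1}}=srs^{-1}r^{-1}$; from $rs^{-1}c_2^{-1}=rs^{-1}\cdot sr^{-1}s^{-1}r=s^{-1}r$; and from $r^{-1}s\cdot rs^{-1}\,c_2^{-1}\,sr^{-1}=c_2c_2^{-1}sr^{-1}=sr^{-1}$.

In the first three identities the exponent of $c_2^{\pm1}$ is a shorter word of the same kind, hence in $U$ by induction. So the last factor lies in $K\cap G_2$, and by $U\cdot(K\cap G_2)=U$ the two words are both in $U$ or both not. The same holds for the fourth identity if $w_1\ne1$. If $w_1=1$ there, put $w=sr^{-1}w_2$; then $c_2w=r^{-1}srs^{-1}\cdot sr^{-1}w_2=r^{-1}sw_2$, so $c_2^{r^{-1}sw_2}=c_2^{w}$ and again both words are in $U$ or both not. Words of the same kind with the same class in $\mathbb Z^2$ have the same length and are connected by swaps of adjacent letters. So membership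 in $U$ depends only on the kind and the class. Each class is, up to sign, a non-negative multiple of a primitive class as in D3. So it contains a word of the given kind of the form $y^d$ with $y$ as in (12) and $d\in\mathbb Z$ (a power of the positive representative, or of its inverse), and this lies in $U$ by (12).

**D5: conclusion.** In particular $r^bs^a\in U$ for all $a,b\in\mathbb Z$. Schreier's method with the transversal $\{s^ar^b\}$ of $[G_2,G_2]$ in $G_2$ gives trivial generators for the letter $r$, and for the letter $s$ the generators $s^ar^b\,s\,(s^{a+1}r^b)^{-1}=s^a[r^b,s]s^{-a}$. By (1), $[r^b,s]$ is a product of elements $(r^i[r,s]r^{-i})^{\pm1}$. So $[G_2,G_2]$ is generated by the elements $s^ar^i[r,s]r^{-i}s^{-a}$. Since $rc_2r^{-1}=srs^{-1}r^{-1}$, we have $[r,s]=(rc_2r^{-1})^{-1}$, and these elements equal $(c_2^{-1})^{r^{-1-i}s^{-a}}\in K$. So $[G_2,G_2]\subset K$. $\square$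

## 12. Step E: end of the proof of Proposition B

**The first handle.** We use the exchange $\varsigma$. By (5), $K^\varsigma$ satisfies (H): the four commutators go to the four commutators; $c_2^r,c_2^s,c_1^p,c_1^q\in K^\varsigma$ correspond to $c_1^p,c_1^q,c_2^r,c_2^s\in K$; and $c_1^{q^{-1}p}\in K^\varsigma$ corresponds to $c_2^{s^{-1}r}\in K$, which is D2. So Step D for $K^\varsigma$ gives $[G_2,G_2]\subset K^\varsigma$, i.e. $[G_1,G_1]^{c_2}\subset K$, and $[G_1,G_1]\subset K$ as $c_2\in K$.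

**Mixed commutators.** Let $a\in G_2$, $v\in G_1$. By D3, the class of $a$ in $\mathbb Z^2$ is that of some $y^d$ with $y$ as in (12), so $a=n\,y^d$ with $n\in[G_2,G_2]\subset K$. By (1), $[a,v]=n[y^d,v]n^{-1}\,[n,v]$. Here $[y^d,v]\in K$ by (12), $n\in K$, and $[n,v]=n(n^{-1})^{v^{-1}}\in K$ by (P). So all $[a,v]\in K$.

**Assembly.** Let $C$ be the subgroup generated by all $[a,v]$, $a\in G_2$, $v\in G_1$. By (1) it is normalized by $G_1$ and $G_2$, and $G/C=G_1\times G_2$; so $C=\ker(G\to G_1\times G_2)$. The image of $[G,G]$ in $G_1\times G_2$ is $[G_1,G_1]\times[G_2,G_2]$, so $[G,G]=C\,[G_1,G_1]\,[G_2,G_2]\subset K$. This proves Proposition B. $\square$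

## 13. From two handles to $h$ handles

We prove Proposition A. Let $N_0\le[F,F]$ be generated by $\zeta$ and the $I$-orbits of the elements of $X'$; it is $I$-invariant. As $c_h=(c_1\cdots c_{h-1})^{-1}\zeta\in N_0$, all $c_i\in N_0$.

**Step 1: pushing blocks.** The purpose is the analogue of (P) for consecutive handles.

**(R)** *Let $M=F_a*\cdots*F_b$ (consecutive indices) and let $F_R$ be the free product of the $F_k$ with $k\notin[a,b]$. For $x\in M$, $u\in F_R$: $x\in N_0\iff x^u\in N_0$.*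

Put $m=c_a\cdots c_b$ and $w=c_{b+1}\cdots c_h\in N_0\cap F_R$. Then $mw=wm^w$ gives $\zeta=\bigl(\prod_{k\notin[a,b]}c_k\bigr)m^w$; moreover $F=F_R*M^w$ and $m^w\in N_0$. Lemma 3 gives $x\in N_0\iff x^w\in N_0\iff x^{wu'}\in N_0$ for all $u'\in F_R$; take $u'=w^{-1}u$.

**Step 2: bringing two handles together.** Let $i<j$ and $w=c_{i+1}\cdots c_{j-1}\in N_0$. We claim, for $u\in F_i$, $v\in F_j$:
$$[u^w,v]\in N_0\iff[u,v]\in N_0.\tag{13}$$
Indeed $w[u^w,v]w^{-1}=[u,wvw^{-1}]=[u,nv]$ with $n=[w,v]$, and $[u,nv]=[u,n]\;n[u,v]n^{-1}$. Now $n=w(w^{-1})^{v^{-1}}$ and $[u,n]=n^{u^{-1}}n^{-1}=w^{u^{-1}}(w^{-1})^{v^{-1}u^{-1}}n^{-1}$ are products of elements $(c_k^{\pm1})^e$ with $i<k<j$ and $e\in F_i*F_j$. These lie in $N_0$ by (R) for the single handle $k$.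

**Step 3: applying Proposition B to pairs.** Since $c_iw=wc_i^w$, we have $\zeta=c_1\cdots c_{i-1}\,w\,c_i^w\,c_j\,c_{j+1}\cdots c_h$, and $F$ is the free product of $G:=F_i^w*F_j$ and the $F_k$, $k\ne i,j$. Elements of $I_G$ (with $\omega=c_i^wc_j$), extended by the identity on the other $F_k$, fix $\zeta$ and act trivially on $F^{ab}$, so they lie in $I$. Hence $K:=N_0\cap G$ is $I_G$-invariant. Here $G_1=F_i^w$ and $G_2=F_j$ have bases $(p,q)=(p_i^w,q_i^w)$ and $(r,s)=(p_j,q_j)$, and $c_i^w,c_j\in K$. The elements (H) are: the four commutators $[z_i^w,z_j]$, in $N_0$ by (13); $(c_i^{p_i})^w,(c_i^{q_i})^w,c_j^{p_j},c_j^{q_j}$, in $N_0$ since $w\in N_0$; and $(c_i^{q_i^{-1}p_i})^w$, which is in $N_0$ whenever $c_i^{q_i^{-1}p_i}\in N_0$.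

The last condition holds for $i=1$. So Proposition B for the pairs $(1,j)$ gives $[F_j,F_j]\subset N_0$ for $j\ge2$; in particular $c_j^{q_j^{-1}p_j}\in N_0$. This is why $X'$ needs the third conjugate for one handle only. Hence Proposition B applies to all pairs $i<j$, and, by $w\in N_0$ and (13),
$$[F_i,F_i]\subset N_0\ (1\le i\le h),\qquad[u,v]\in N_0\ (u\in F_i,\ v\in F_j,\ i<j).\tag{14}$$

**Step 4: assembly.** Let $F_{\le k}=F_1*\cdots*F_k$ and $F_{<k}=F_{\le k-1}$. We show $[F_{\le k},F_{\le k}]\subset N_0$ by induction on $k$. The case $k=1$ is (14). For the step, as in Section 12,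
$$[F_{\le k},F_{\le k}]=C_k\,[F_{<k},F_{<k}]\,[F_k,F_k],\qquad C_k=\ker(F_{\le k}\to F_{<k}\times F_k),$$
and $C_k$ is generated by the $[u,v]$ with $u\in F_{<k}$, $v\in F_k$. Write $u=n\,g_1\cdots g_{k-1}$ with $g_i\in F_i$ and $n\in[F_{<k},F_{<k}]\subset N_0$. Put $G_i=g_i\cdots g_{k-1}$ and $G_k=1$. We show $[G_i,v]\in N_0$ by descending induction on $i$, starting from $[G_k,v]=1$. By (1), $[G_i,v]=[g_iG_{i+1},v]=g_i[G_{i+1},v]g_i^{-1}\,[g_i,v]$. Here $[G_{i+1},v]\in N_0\cap(F_{i+1}*\cdots*F_k)$, so its conjugate by $g_i\in F_i$ is in $N_0$ by (R) for the block $[i+1,k]$, and $[g_i,v]\in N_0$ by (14). Finally $[u,v]=[nG_1,v]=n[G_1,v]n^{-1}\,[n,v]$, and $[n,v]=n(n^{-1})^{v^{-1}}\in N_0$ by (R) for the block $[1,k-1]$. So $C_k\subset N_0$, and the step is complete.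

For $k=h$ we get $[F,F]\subset N_0\subset[F,F]$. This proves Proposition A and, with Section 5, **Theorem 1**: for every $g\ge4$ the group $\mathcal I_g=\mathcal G_{g,0}$ is generated by $\binom{2g}3+\binom{2g}2$ elements. $\blacksquare$

## 14. Exact numbers for boundary, marked point and complement: Theorem 2

Let $g\ge3$. By Theorem 1, the genus-3 fact and the lower bound, $d(\mathcal I_g)=d_g$. By (2), $d_{g+1}=d_g+(2g+1)^2=D_g+2\binom{2g+1}{2}$. Because the budget has no slack, each inequality used above must be an equality.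

**One boundary component.** $d(\mathcal I_{g,1})\le d_g+2g+1=D_g$ by (4). If $d(\mathcal I_{g,1})\le D_g-1$, then (3) for genus $g+1$ would give $d(\mathcal I_{g+1})\le D_g-1+2\binom{2g+1}{2}=d_{g+1}-1$, contradicting the lower bound. So $d(\mathcal I_{g,1})=D_g=\sum_{i=0}^3\binom{2g}{i}$.

**One marked point.** Since $\mathcal I_{g,*}=\mathcal I_{g,1}/\langle T_\partial\rangle$, where $T_\partial$ is the boundary twist, $d(\mathcal I_{g,*})\ge D_g-1$. The extension $1\to\pi_1(\Sigma_g)\to\mathcal I_{g,*}\to\mathcal I_g\to1$ gives $d(\mathcal I_{g,*})\le d_g+2g=D_g-1$. So $d(\mathcal I_{g,*})=D_g-1=\sum_{i=1}^3\binom{2g}{i}$.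

**Complement of a one-holed torus.** For $g\ge3$, generation of $\mathcal I_g$ by $\mathcal I(S)$ and $2\binom{2g-1}{2}$ further elements is Step 1 of Section 5. Let $g\ge4$. Then $\mathcal I(S)\cong\mathcal I_{g-1,1}$ is generated by $D_{g-1}$ elements, and $d(\mathcal I_g)=d_g=D_{g-1}+2\binom{2g-1}{2}$. So fewer further elements cannot suffice.

**Proposition A.** Suppose that for some $h\ge3$ a set $Y$ with fewer than $\binom{2h+1}{2}$ elements could replace $X'$. Step 1 of Section 5 with $Y$ in place of $X'$ would give $d(\mathcal I_{h+1})\le d(\mathcal I_{h,1})+2|Y|<D_h+2\binom{2h+1}{2}=d_{h+1}$, contradicting the lower bound. $\blacksquare$
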